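# Characters of $S_n$ on permutations without short cycles

## 1. The shape $(4,4)$ on permutations without fixed points

Take $n=8$ and $\lambda=(4,4)$. The hook lengths are $5,4,3,2$ in the first row and $4,3,2,1$ in the second, so the irreducible character $\chi_\lambda$ of $S_8$ has dimension
$$d_\lambda=\frac{8!}{(5\cdot4\cdot3\cdot2)(4\cdot3\cdot2\cdot1)}=\frac{40320}{2880}=14 .$$
Let us compute $\chi_\lambda$ on every class of $S_8$ without fixed points. We use the Murnaghan–Nakayama rule in the following form. Record a shape with at most two rows by the two numbers $\{\lambda_1+1,\lambda_2\}$. Removing a rim hook of $s$ boxes means lowering one of the two numbers by $s$, to a nonnegative value that is not occupied; the sign is $-1$ if the moving number jumps over the other one, and $+1$ otherwise. The value at cycle type $\mu$ is the signed number of ways to go from $\{5,4\}$ (our $\lambda$) to $\{1,0\}$ (the empty shape), lowering successively by the parts of $\mu$ in any order fixed in advance.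

For $\mu=(8)$ and $\mu=(6,2)$ the first move is impossible, so the value is $0$. For $(5,3)$ the only possibility is $5\to0$ (jumping over $4$) and then $4\to1$: the value is $-1$. For $(4,4)$ we have $5\to1,\ 4\to0$ with two jumps, and $4\to0,\ 5\to1$ with none: the value is $2$. For $(4,2,2)$ we have $5\to1,\ 4\to2\to0$ with two jumps, and $4\to0,\ 5\to3\to1$ with none: again $2$. For $(3,3,2)$ the two orders of the moves $5\to2$, $4\to1$ both lead to $\{2,1\}$, with two jumps and with none respectively, and then $2\to0$ jumps over $1$: the value is $-2$. For $(2,2,2,2)$ the number $5$ goes to $1$ in two steps and $4$ goes to $0$ in two steps, in any of $\binom42=6$ interleavings. The two numbers end in the order in which they began, so the number of jumps is always even: the value is $6$. In total: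
$$\begin{array}{c|ccccccc}\mu&(8)&(6,2)&(5,3)&(4,4)&(4,2,2)&(3,3,2)&(2,2,2,2)\\ \hline \chi_{(4,4)}([\mu])&0&0&-1&2&2&-2&6\end{array}$$

Compare with $\sqrt{d_\lambda}=\sqrt{14}\approx3.74$. Six of the seven values lie below it. The value on $(2^4)$ lies above it, by the factor $6/\sqrt{14}\approx1.60$. This excess grows. For $L$ even and $\lambda=(L,L)$, the same count at $\mu=(2^L)$ gives $\binom{L}{L/2}\sim 2^L\sqrt{2/(\pi L)}$, while $d_\lambda=\frac1{L+1}\binom{2L}{L}\sim 4^L/(\sqrt\pi\,L^{3/2})$. With $n=2L$ the quotient is
$$\frac{|\chi_\lambda([2^L])|}{\sqrt{d_\lambda}}\sim \sqrt2\,\pi^{-1/4}L^{1/4}=\Bigl(\frac2\pi\Bigr)^{1/4}n^{1/4}.$$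

Two other easy shapes: $\chi_{(n)}=1$ always, and $\chi_{(n-1,1)}$ is the number of fixed points minus $1$, so it is $-1$ on our classes. The second shape also shows that fixed points must be excluded: at $\mu=(2,1^{n-2})$ its value is $n-3$, while $n^{1/4}\sqrt{d_\lambda}=n^{1/4}\sqrt{n-1}$ is of order $n^{3/4}$ only.

So we ask: if $\mu$ has no part equal to $1$, is $|\chi_\lambda([\mu])|$ always at most a constant times $n^{1/4}\sqrt{d_\lambda}$? This is posed as a conjecture in "Rapidly Mixing Random Walks and Bounds on Characters of the Symmetric Group", where the case of all parts equal is recorded as known. In these notes we prove the conjecture, in a stronger form.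

## 2. Bounds with exponent $1/r$ when all parts are at least $r$

Throughout $n\ge1$ in the statements, $[\mu]$ is the class of permutations of cycle type $\mu\vdash n$, and $m_r(\mu)$ is the number of parts of $\mu$ equal to $r$.

**Theorem 1.** For every integer $r\ge2$ there is a constant $c_r$ such that for all $n$, all $\lambda\vdash n$ and all $\mu\vdash n$ whose parts are all $\ge r$,
$$|\chi_\lambda([\mu])|\le c_r\,(1+m_r(\mu))^{\frac{r-1}{2r}}\,d_\lambda^{1/r}\ \bigl(\le 2c_r\,n^{\frac{r-1}{2r}}d_\lambda^{1/r}\bigr).$$
In particular, for $r=2$: if $\mu$ has no part equal to $1$, then $|\chi_\lambda([\mu])|\le c\,(1+m_2(\mu))^{1/4}\sqrt{d_\lambda}\le 2c\,n^{1/4}\sqrt{d_\lambda}$ with a universal constant $c$. So the conjecture holds.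

**Theorem 2.** If $r^2\mid n$, $\lambda=((n/r)^r)$ and $\mu=[r^{n/r}]$, then $|\chi_\lambda([\mu])|\sim C_r\,n^{\frac{r-1}{2r}}d_\lambda^{1/r}$ with $C_r>0$. In particular the exponent $1/4$ of $n$ in the conjecture is optimal.

**Proposition 3.** If all parts of $\mu$ are divisible by $r$, then
$$|\chi_\lambda([\mu])|\le|\chi_\lambda([r^{n/r}])|\le\frac{(n/r)!\,r^{n/r}}{(n!)^{1/r}}\,d_\lambda^{1/r}.$$

One published inequality enters as a black box. It is due to S. Fomin and N. Lulov, *On the number of rim hook tableaux*, J. Math. Sci. 87 (1997) 4118–4123: for $\nu\vdash ra$,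
$$|\chi_\nu([r^a])|\le\frac{a!\,r^a}{((ra)!)^{1/r}}\,d_\nu^{1/r}.\tag{FL}$$
By Stirling,
$$\frac{a!\,r^a}{((ra)!)^{1/r}}\sim\frac{(2\pi a)^{1/2}}{(2\pi ra)^{1/(2r)}},$$
so the factor in (FL) is at most $C_r'(1+a)^{\frac{r-1}{2r}}$ for all $a\ge0$.

## 3. Corners, ribbons and $\xi$-numbers

Diagrams are drawn with row $1$ on top; the box $(i,j)$ is in row $i$ and column $j$ and has content $c(i,j)=j-i$. A corner of $\lambda$ is a removable box. We write $\ell(\lambda)$ for the number of rows, $\lambda'$ for the conjugate shape, and $H(\lambda)$ for the product of the hook lengths. A ribbon (rim hook) is a nonempty connected skew shape $\lambda/\nu$ containing no $2\times2$ square. Let $R_s(\lambda)$ be the set of ribbons $h$ with $s$ boxes whose removal from $\lambda$ leaves a partition $\lambda\setminus h$. The textbook facts we need are these.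

* F1. $d_\lambda=n!/H(\lambda)$. It is the number of standard tableaux of shape $\lambda$. Hence $d_\lambda=\sum_u d_{\lambda\setminus u}$ over the corners $u$ (for $n\ge1$). If $\nu\subset\lambda$, then $d_\lambda\ge f^{\lambda/\nu}d_\nu\ge d_\nu$, where $f^{\lambda/\nu}$ is the number of standard fillings of $\lambda/\nu$: extend a tableau of shape $\nu$ in all possible ways.
* F2. For any $\ell\ge\ell(\lambda)$ put $\xi_i=\lambda_i+\ell-i$, $1\le i\le\ell$. These are distinct nonnegative integers, and $d_\lambda=n!\prod_{i<j}(\xi_i-\xi_j)/\prod_i\xi_i!$.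
* F3. Removing an $s$-ribbon amounts to replacing one $\xi$-number $x$ by an unoccupied $x-s\ge0$. The ribbon occupies the rows from the rank $a$ of $x$ before the move to the rank $b$ of $x-s$ after it. Indeed, for $a\le i<b$ the new $i$-th number is $\xi_{i+1}$, so row $i$ shrinks to length $\lambda_{i+1}-1$. It loses the columns $\lambda_{i+1},\dots,\lambda_i$, and consecutive rows of the removed set share exactly one column. So the height $b-a$ of the ribbon is the number of $\xi$-numbers jumped over.
* F4. $R_s(\lambda)$ is in bijection with the boxes of $\lambda$ of hook length $s$; the row of the box is the top row of the ribbon.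
* F5. Every box of a removable ribbon is the last box of its diagonal: if $(i,j)$ and $(i+1,j+1)$ are in $\lambda$ and $(i,j)$ is removed, then the $2\times2$ square with these corners is removed as well. By connectedness the contents of an $s$-ribbon form an interval of length $s$, and this interval determines the ribbon. So at most $s$ ribbons in $R_s(\lambda)$ contain a given box.
* F6. Murnaghan–Nakayama: if $w=(s_1,\dots,s_b)$ lists some of the parts of $\mu$ in any order, and $\mu^-$ consists of the remaining parts, then $\chi_\lambda([\mu])=\sum\pm\chi_\nu([\mu^-])$. The sum is over all sequences $\lambda=\kappa_0\supset\kappa_1\supset\dots\supset\kappa_b=\nu$ with $\kappa_{i-1}/\kappa_i$ a ribbon of size $s_i$, and the sign is $(-1)$ to the sum of the heights.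
* F7. Conjugation preserves $d_\lambda$, exchanges rows and columns, negates contents, and maps ribbons to ribbons.

Fix $r\ge2$ and put
$$\alpha=\frac1r,\qquad\beta=\frac1{r+1},\qquad\gamma=\alpha-\beta=\frac1{r(r+1)}.$$

**Definition (one-box probabilities).** For a corner $u$ of $\lambda$ let $p_\lambda(u)=d_{\lambda\setminus u}/d_\lambda$. By F1, $\sum_up_\lambda(u)=1$.

For instance $\lambda=(3,2)$ has $d_\lambda=5$; its corners $(1,3)$ and $(2,2)$ have $p=d_{(2,2)}/5=2/5$ and $p=d_{(3,1)}/5=3/5$.

**Definition (ribbon sums).** For $h\in R_s(\lambda)$ put $q_h=d_{\lambda\setminus h}/d_\lambda\le1$, and for $x>0$ put $D_s^{(x)}(\lambda)=\sum_{h\in R_s(\lambda)}q_h^x$.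

**Definition (paths).** For a word $w=(s_1,\dots,s_b)$, a $w$-path from $\lambda$ to $\nu$ is a sequence as in F6. Put
$$T(\lambda;w)=\sum_{w\text{-paths}}\Bigl(\frac{d_\nu}{d_\lambda}\Bigr)^{\alpha},\qquad\text{so}\qquad T(\lambda;s_1,\dots,s_b)=\sum_{h\in R_{s_1}(\lambda)}q_h^{\alpha}\,T(\lambda\setminus h;s_2,\dots,s_b),\tag{1}$$
and $T=1$ for the empty word.

For $r=2$ and $\lambda=(4,4)$: the two $3$-ribbons leave $(3,2)$ and $(4,1)$, of dimensions $5$ and $4$, and the word $(3,3)$ has two paths, both ending at $(1,1)$. So $D_3^{(1/2)}(\lambda)=\sqrt{5/14}+\sqrt{4/14}\approx1.13$ and $T(\lambda;3,3)=2/\sqrt{14}\approx0.53$.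

## 4. Peeling off the long cycles, and why one peel at a time does not suffice

Since (FL) handles classes in which every cycle has length $r$, it is natural to remove the longer cycles first with Murnaghan–Nakayama, take absolute values, and apply (FL) to what is left. What we need is the following.

**Proposition 4.** There is $K=K(r)$ with $T(\lambda;w)\le K$ for all $\lambda$ and all words $w=(s_1\ge s_2\ge\dots\ge s_b)$ with all $s_i\ge r+1$.

**Proposition 4 implies Theorem 1.** Let $w$ list the parts of $\mu$ that are $>r$ in decreasing order, and let $a=m_r(\mu)$. By F6 and (FL),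
$$|\chi_\lambda([\mu])|\le\sum_{w\text{-paths}}|\chi_\nu([r^a])|\le C_r'(1+a)^{\frac{r-1}{2r}}\sum_{w\text{-paths}}d_\nu^{1/r}\le C_r'K(1+a)^{\frac{r-1}{2r}}d_\lambda^{1/r}.$$
So $c_r=C_r'K$ works. Finally $1+a\le2n$ and $2^{(r-1)/(2r)}\le2$, which gives the bound in parentheses.

How to prove Proposition 4? The obvious hope is that each step contracts: if $D_s^{(\alpha)}(\lambda)\le1$ for all $\lambda$ and all $s\ge r+1$, then (1) and induction give $T\le1$. This hope fails. We just saw $D_3^{(1/2)}((4,4))\approx1.13$. Another example is $\lambda=(3,3,3)$, with $d_\lambda=42$. Its three $3$-ribbons leave $(3,3)$, $(3,2,1)$, $(2,2,2)$, of dimensions $5,16,5$, so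
$$D_3^{(1/2)}((3,3,3))=2\sqrt{5/42}+\sqrt{16/42}\approx1.31 .$$
In Section 6 we will see that for $L\times L$ squares $D_3^{(1/2)}$ tends to $\frac2{\sqrt6}+\frac1{\sqrt3}\approx1.39$, so the failure is not confined to small shapes. We will prove a bound $D_s^{(\alpha)}(\lambda)\le C_1s$ valid for all $\lambda$, but iterating it along a word with about $n/3$ letters only gives a bound exponential in $n$.

The same example shows where to look. From $(3,3,3)$ there are exactly six $(3,3,3)$-paths to the empty shape (the $\xi$-numbers $5,4,3$ each drop by $3$ once, in any order), so $T((3,3,3);3,3,3)=6/\sqrt{42}\approx0.93$. The first step expands, but three steps together contract. So we look for contraction over a block of boundedly many steps, and only where a single step fails to contract. We will show the following.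

* If $\lambda$ is almost a single row or column, a single step contracts (Lemma 6).
* Otherwise, if the ribbon is long, a single step contracts, once $n$ is large (Lemma 7).
* Otherwise, if all ribbons are short, a block of $B$ steps contracts, once $n$ is large, with $B$ depending only on $r$ (Lemma 9).

The decreasing order of $w$ makes these fit together: as soon as one letter is short, all later ones are. The hypothesis $s\ge r+1$ cannot be weakened to $s\ge r$. If $w=(r^{n/r})$, all paths end at the empty shape, so $T(\lambda;w)$ is the number of paths divided by $d_\lambda^{1/r}$, and by F6 this is at least $|\chi_\lambda([r^{n/r}])|/d_\lambda^{1/r}$; by Theorem 2 this is unbounded.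

## 5. Removing one box at a time

The first lemma says how the one-box probabilities change when one corner has been removed. We use it to bound ribbon sums.

**Lemma 1.** Let $\lambda\vdash n\ge2$ and let $u$ be a corner.

(a) If $v\ne u$ is another corner of $\lambda$ and $a=|c(u)-c(v)|$, then $a\ge2$ and
$$p_{\lambda\setminus u}(v)=p_\lambda(v)\,\frac n{n-1}\cdot\frac{a^2}{a^2-1}\in\bigl[p_\lambda(v),\tfrac83p_\lambda(v)\bigr].$$

(b) If $v$ is a corner of $\lambda\setminus u$ but not of $\lambda$, then $p_{\lambda\setminus u}(v)\le p_\lambda(u)$.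

*Proof.* (a) By the hook length formula,
$$\frac{p_{\lambda\setminus u}(v)}{p_\lambda(v)}=\frac{d_{\lambda\setminus\{u,v\}}\,d_\lambda}{d_{\lambda\setminus u}\,d_{\lambda\setminus v}}=\frac n{n-1}\cdot\frac{H(\lambda\setminus u)H(\lambda\setminus v)}{H(\lambda)H(\lambda\setminus\{u,v\})}.$$
Removing $u$ changes only the hooks of the boxes in the row or column of $u$. A box affected by at most one of the two removals contributes equally to the numerator and the denominator of the last ratio. (The box $u$ itself has hook $1$ in $\lambda$ and in $\lambda\setminus v$ and is absent from the other two shapes; the same holds for $v$.) Let the upper corner be $(i_1,j_1)$ and the lower one $(i_2,j_2)$, so $i_1<i_2$ and $j_1>j_2$. The only box of $\lambda$ affected by both removals is $(i_1,j_2)$, since $(i_2,j_1)\notin\lambda$. Its hook length in $\lambda$ is $(j_1-j_2)+(i_2-i_1)+1=a+1$; it is $a$ in $\lambda\setminus u$ and in $\lambda\setminus v$, and $a-1$ in $\lambda\setminus\{u,v\}$. So the ratio is $a^2/(a^2-1)$. As $a=(j_1-j_2)+(i_2-i_1)\ge2$ and $n\ge2$, the total factor lies between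 $1$ and $2\cdot\frac43=\frac83$.

(b) All corners $v'\ne u$ of $\lambda$ are corners of $\lambda\setminus u$. By (a), the new corners have total probability $1-\sum_{v'\ne u}p_{\lambda\setminus u}(v')\le1-\sum_{v'\ne u}p_\lambda(v')=p_\lambda(u)$. $\square$

Check with $\lambda=(3,2)$, $u=(1,3)$, $v=(2,2)$: here $a=2$, and (a) gives $\frac35\cdot\frac54\cdot\frac43=1$, which is right because $(2,2)$ has a single corner.

The next lemma gives a crude bound for all shapes. Note that it holds already with the smaller exponent $\beta$. The slack $\gamma=\alpha-\beta$ will turn smallness of individual $q_h$ into smallness of sums.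

**Lemma 2.** For $s\ge r+1$ and all $\lambda$: $D_s^{(\alpha)}(\lambda)\le D_s^{(\beta)}(\lambda)\le C_1s$, where $C_1=(8/3)^{r/2}$.

*Proof.* The first inequality holds since $q_h\le1$ and $\alpha>\beta$. For the second, let $h\in R_s(\lambda)$. Remove its boxes one at a time in an order $b_1,\dots,b_s$ such that every $\kappa_i=\lambda\setminus\{b_1,\dots,b_i\}$ is a partition. Let $M_h$ be the maximum of $p_\lambda(u)$ over the corners $u\in h$ of $\lambda$; there is at least one such corner, namely $b_1$.

We claim that for $0\le i<s$ every corner $b\in h$ of $\kappa_i$ has $p_{\kappa_i}(b)\le(8/3)^iM_h$. For $i=0$ this is the definition of $M_h$. Let $i\ge1$. If $b$ is a corner of $\kappa_{i-1}$, then Lemma 1(a), applied to $\kappa_{i-1}$ and its corners $b_i$ and $b$, gives $p_{\kappa_i}(b)\le\frac83p_{\kappa_{i-1}}(b)\le(8/3)^iM_h$. If $b$ is new, then Lemma 1(b) gives $p_{\kappa_i}(b)\le p_{\kappa_{i-1}}(b_i)\le(8/3)^{i-1}M_h$. This proves the claim.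

Now $q_h=\prod_{i=0}^{s-1}p_{\kappa_i}(b_{i+1})$. Keep the first $r+1$ factors and bound the others by $1$: $q_h\le(8/3)^{0+1+\dots+r}M_h^{r+1}=(8/3)^{r(r+1)/2}M_h^{r+1}$. Taking the power $\beta=\frac1{r+1}$ and summing,
$$D_s^{(\beta)}(\lambda)\le(8/3)^{r/2}\sum_hM_h\le(8/3)^{r/2}\sum_up_\lambda(u)\,\#\{h\in R_s(\lambda):u\in h\}\le C_1s,$$
where the last step uses F5 and $\sum_up_\lambda(u)=1$. $\square$

## 6. A rational function whose residues are the box probabilities

Lemma 1(b) says nothing useful when $p_\lambda(u)$ is close to $1$. To control successive removals along one row we use an exact formula. Put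
$$\omega_\lambda(z)=z\prod_{b\in\lambda}\frac{(z-c(b)-1)(z-c(b)+1)}{(z-c(b))^2}.$$
The contents in row $i$ run from $1-i$ to $\lambda_i-i$, so the factors of that row telescope to $\frac{z+i}{z+i-1}\cdot\frac{z-(\lambda_i-i+1)}{z-(\lambda_i-i)}$. The contents in column $j$ run from $j-\lambda_j'$ to $j-1$, and that column contributes $\frac{z-j}{z-j+1}\cdot\frac{z-(j-\lambda_j'-1)}{z-(j-\lambda_j')}$, which is $1$ for an empty column. Multiplying over all rows, respectively over the first $w$ columns for any $w\ge\lambda_1$, with $\ell=\ell(\lambda)$,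
$$\omega_\lambda(z)=(z+\ell)\prod_{i=1}^{\ell}\frac{z-(\lambda_i-i+1)}{z-(\lambda_i-i)}=(z-w)\prod_{j=1}^{w}\frac{z-(j-\lambda_j'-1)}{z-(j-\lambda_j')}.\tag{2}$$
In the row form, the numbers $\lambda_i-i$ are strictly decreasing. If $\lambda_i=\lambda_{i+1}$, then the denominator factor of row $i$ cancels against the numerator factor of row $i+1$. What remains in the denominator belongs to rows $i$ with $\lambda_i>\lambda_{i+1}$. So the only poles of $\omega_\lambda$ are simple poles at contents of corners.

**Lemma 3.** If $u=(i_0,j_0)$ is a corner of $\lambda\vdash n$, and $u$ also denotes its content $j_0-i_0$, then $\mathrm{Res}_{z=u}\,\omega_\lambda=-n\,p_\lambda(u)$. Consequently, with $y_j$ the contents of the corners and $p_\lambda(y_j)$ their probabilities,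
$$\omega_\lambda(z)=z-\sum_j\frac{n\,p_\lambda(y_j)}{z-y_j}.\tag{3}$$

*Proof.* By hook lengths, $np_\lambda(u)=H(\lambda)/H(\lambda\setminus u)=\prod\frac h{h-1}$ over the other boxes in the row and column of $u$, where $h$ is the hook length in $\lambda$. In the row form of (2), the factor $i=i_0$ is $\frac{z-(u+1)}{z-u}$ and contributes $-1$ to the residue, so $-\mathrm{Res}_{z=u}\,\omega_\lambda=P_1P_2$ with
$$P_1=\prod_{i<i_0}\frac{u-(\lambda_i-i+1)}{u-(\lambda_i-i)},\qquad P_2=(u+\ell)\prod_{i>i_0}\frac{u-(\lambda_i-i+1)}{u-(\lambda_i-i)}.$$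

*The column of $u$.* The box $(i,j_0)$ with $i<i_0$ has arm $\lambda_i-j_0$ and leg $i_0-i$, so $h=\lambda_i-j_0+i_0-i+1=(\lambda_i-i)-u+1$, and the $i$-th factor of $P_1$ is $\frac{h}{h-1}$.

*The row of $u$.* Let $\theta=(\lambda_{i_0+1},\lambda_{i_0+2},\dots)$. Since $u$ is a corner, $\theta_1\le j_0-1$, and $\theta_j'=\lambda_j'-i_0$ for $j<j_0$. Writing out the row form for $\theta$ (it has $\ell-i_0$ rows) at $z=u+i_0=j_0$, we find $P_2=\omega_\theta(j_0)$. The point $j_0$ is not a pole, because contents in $\theta$ are at most $j_0-2$. Now use the column form for $\theta$ with $w=j_0-1$: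
$$P_2=\prod_{j<j_0}\frac{j_0-j+\theta_j'+1}{j_0-j+\theta_j'}.$$
The box $(i_0,j)$ has hook length $(j_0-j)+(\lambda_j'-i_0)+1=j_0-j+\theta'_j+1$, so $P_2$ is the product of $\frac h{h-1}$ over the row of $u$. Hence $P_1P_2=np_\lambda(u)$.

*Partial fractions.* Each factor in the definition of $\omega_\lambda$ equals $1-(z-c(b))^{-2}$, so $\omega_\lambda(z)=z+O(1/z)$ at infinity. The rational function $\omega_\lambda(z)-z$ vanishes at infinity and has only simple poles with the residues just found, so it is the sum of its principal parts. $\square$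

For $\lambda=(3,2)$ we get $\omega_\lambda(z)=(z+2)\frac{(z-3)(z-1)}{(z-2)\,z}$. Its residue at $2$ is $-2=-5\cdot\frac25$, and its residue at $0$ is $-3=-5\cdot\frac35$, as it should be.

The next lemma bounds the probabilities when we strip boxes off the end of one row.

**Lemma 4.** Let $\lambda\vdash n$, $m\ge1$, $\lambda_i-m\ge\lambda_{i+1}$, $u=\lambda_i-i$. Remove the last $m$ boxes of row $i$ from right to left, and let $p_t$ ($0\le t\le m-1$) be the probability $p_\kappa(b)$ at the removal of the box $b$ of content $u-t$ from the current diagram $\kappa$. For $1\le t\le m-1$,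
$$p_t\le\frac{n+t(u-t)}{(t+1)(n-t)}.$$

*Proof.* Put $\zeta=z-u$. After $t$ removals the boxes of contents $u,u-1,\dots,u-t+1$ are gone, so
$$\omega_\kappa(z)=\omega_\lambda(z)\prod_{b=0}^{t-1}\frac{(\zeta+b)^2}{(\zeta+b-1)(\zeta+b+1)}=\omega_\lambda(z)\,\frac{\zeta(\zeta+t-1)}{(\zeta-1)(\zeta+t)}.$$
Corners of $\lambda$ below row $i$ have content at most $\lambda_{i+1}-(i+1)\le\lambda_i-m-(i+1)=u-m-1<u-t$. The other corners have content $\ge u$. So $\omega_\lambda$ is regular at $u-t$. The rational factor has residue $\frac{(-t)(-1)}{-t-1}=-\frac t{t+1}$ at $\zeta=-t$. Lemma 3 for $\kappa$, a diagram with $n-t$ boxes, gives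
$$(n-t)\,p_t=\frac t{t+1}\,\omega_\lambda(u-t).$$
By (3), $\omega_\lambda(u-t)=u-t+\sum_j\frac{np_\lambda(y_j)}{y_j-u+t}$. Terms with $y_j<u-t$ are negative; in the others $y_j\ge u$, so they are at most $np_\lambda(y_j)/t$. Hence $\omega_\lambda(u-t)\le u-t+\frac nt$, and the claim follows. $\square$

*The square.* Let $\lambda=(L^L)$ with $L\ge3$, $n=L^2$. There is one corner, of content $u=0$, so the estimate in the proof is an equality: $p_0=1$, $p_1=\frac{n-1}{2(n-1)}=\frac12$, $p_2=\frac{n-4}{3(n-2)}$. So the horizontal $3$-ribbon has $q=\frac{n-4}{6(n-2)}$, and by symmetry so has the vertical one. The third $3$-ribbon (the corner with its left and upper neighbors) can be removed in two orders, and the three results exhaust all ways of removing three boxes. So its $q$ is $\frac12\bigl(1-\frac{n-4}{3(n-2)}\bigr)$. For $L=3$ these are $\frac5{42}$ and $\frac{16}{42}$, as in Section 4. As $L\to\infty$ they tend to $\frac16$ and $\frac13$, which gives the limit $\frac2{\sqrt6}+\frac1{\sqrt3}$ announced there.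

Lemma 4 now yields a definite loss for each pair of consecutive removals, unless $\lambda$ is nearly one row or one column.

**Lemma 5.** Let $0<\varepsilon\le\frac34$, $\lambda\vdash n\ge2$, $\lambda_1,\lambda_1'\le(1-\varepsilon)n$, let $u$ be a corner of $\lambda$ and $v$ a corner of $\lambda\setminus u$. Then $p_\lambda(u)\,p_{\lambda\setminus u}(v)\le1-\varepsilon/2$.

*Proof.* Suppose first that $v$ is a corner of $\lambda$. Put $x=p_\lambda(u)$; then $p_\lambda(v)\le1-x$, and by Lemma 1(a) the product is at most $x\min(1,\frac83(1-x))$. For $x\le\frac58$ this is at most $\frac58$; for $x\ge\frac58$ the function $\frac83x(1-x)$ is decreasing, with value $\frac58$ at $x=\frac58$. And $\frac58\le1-\frac\varepsilon2$.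

Otherwise $v$ is new, hence immediately left of or above $u$. By conjugation we may take $v$ left of $u=(i,\lambda_i)$; then $\lambda_{i+1}\le\lambda_i-2$. Apply Lemma 4 with $m=2$, $t=1$, and $\lambda_i-i\le\lambda_1-1\le(1-\varepsilon)n-1$:
$$p_{\lambda\setminus u}(v)\le\frac{n+(1-\varepsilon)n-2}{2(n-1)}=1-\frac{\varepsilon n}{2(n-1)}\le1-\frac\varepsilon2.\qquad\square$$

## 7. Shapes close to one row, and long ribbons

We first treat the shapes excluded in Lemma 5. For them a single step contracts, whatever the length $s\ge r+1$.

**Lemma 6.** There is $\varepsilon=\varepsilon(r)\in(0,\frac14]$ such that $D_s^{(\alpha)}(\lambda)\le1$ for every $\lambda\vdash n$ with $\max(\lambda_1,\lambda_1')\ge(1-\varepsilon)n$ and every $s\ge r+1$.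

*Proof.* **Step 1: the choice of $\varepsilon$.** We want
$$2C_1s\,\varepsilon^{s/r-1}\le1\qquad\text{for all }s\ge r+1.\tag{4}$$
Take $\varepsilon=(2C_1(r+1))^{-r}$. For $s=r+1$ we have equality in (4). Since $2C_1(r+1)\ge2\cdot\frac83\cdot3=16$, we have $\varepsilon^{1/r}\le\frac1{16}$, so passing from $s$ to $s+1$ multiplies the left side by $\frac{s+1}s\varepsilon^{1/r}<1$. Also $\varepsilon\le\frac14$.

**Step 2: splitting the ribbons into two kinds.** By conjugation let $\lambda=(n-k,\nu)$ with $\nu\vdash k\le\varepsilon n$. Hook lengths in row $1$ are distinct, so by F4 at most one ribbon in $R_s(\lambda)$ meets row $1$. The others are exactly the $h\in R_s(\nu)$. If $R_s(\nu)=\emptyset$, then $D_s^{(\alpha)}(\lambda)\le1$ because $q_h\le1$. From now on $R_s(\nu)\neq\emptyset$, so $s\le k\le n/4$. We need the product of the first-row hooks,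
$$H_1(\lambda)=(n-k-\nu_1)!\prod_{j\le\nu_1}(n-k-j+1+\nu_j')=(n-k)!\prod_{j\le\nu_1}\Bigl(1+\frac{\nu_j'}{n-k-j+1}\Bigr),\qquad d_\lambda=\frac{n!}{k!\,H_1(\lambda)}\,d_\nu .$$

**Step 3: the ribbon meeting row $1$.** The boxes $(1,j)$ with $j\le\nu_1$ have hook length $>n-2k\ge n/2>s$. So the box of row $1$ with hook length $s$ lies in a column $>\nu_1$, the ribbon consists of the last $s$ boxes of row $1$, and its removal leaves $(n-s-k,\nu)$. Here $\nu$ and $k$ are unchanged and $n$ is replaced by $n-s$, which increases each factor $1+\frac{\nu_j'}{n-k-j+1}$. So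
$$q\le\frac{(n-s)!}{n!}\cdot\frac{(n-k)!}{(n-k-s)!}=\prod_{i=0}^{s-1}\frac{n-k-i}{n-i}\le\Bigl(1-\frac kn\Bigr)^s.$$

**Step 4: the ribbons of $\nu$.** For $h\in R_s(\nu)$ the first row keeps its length $n-k$. With $x_j=n-k-j+1>n-2k\ge n/2$ for $j\le\nu_1$,
$$q_h=\frac{(n-s)!}{n!}\cdot\frac{k!}{(k-s)!}\cdot\frac{d_{\nu\setminus h}}{d_\nu}\cdot\prod_{j\le\nu_1}\frac{x_j+\nu_j'}{x_j+(\nu\setminus h)_j'} .$$
Each factor of the product is at most $1+\frac2n(\nu_j'-(\nu\setminus h)_j')$, and these differences add up to $s$. So the product is at most $e^{2s/n}\le e^{1/2}\le2$. Also $\frac{(n-s)!}{n!}\frac{k!}{(k-s)!}\le(k/n)^s$. Hence $q_h\le2(k/n)^s\,d_{\nu\setminus h}/d_\nu$.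

**Step 5: adding up.** Put $\epsilon'=k/n\le\varepsilon$. By Lemma 2 for $\nu$, by $s\ge r$, and by (4),
$$D_s^{(\alpha)}(\lambda)\le(1-\epsilon')^{s/r}+2(\epsilon')^{s/r}C_1s\le1-\epsilon'+\epsilon'\cdot2C_1s\,\varepsilon^{s/r-1}\le1.\qquad\square$$

Fix this $\varepsilon$ from now on.

**Definition (spread shapes).** $\lambda\vdash n$ is spread if $\max(\lambda_1,\lambda_1')<(1-\varepsilon)n$.

Thus one-row shapes are not spread, while every square $(L^L)$ with $L\ge2$ is, because $L\le\frac12L^2<(1-\varepsilon)L^2$.

For spread shapes Lemma 5 makes $q_h$ exponentially small in the ribbon length, and the slack $\gamma$ transfers this to the sum.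

**Lemma 7.** There are $s_0>r+1$ and $n_1$ such that $D_s^{(\alpha)}(\lambda)\le1$ for all spread $\lambda\vdash n\ge n_1$ and all $s\ge s_0$.

*Proof.* We may assume $s\le n$, since otherwise the sum is empty. Let $h\in R_s(\lambda)$ be removed box by box, and let $m=\min(s,\lfloor\varepsilon n/2\rfloor)$. While fewer than $m$ boxes are removed, the current shape $\kappa$ has $|\kappa|\ge(1-\frac\varepsilon2)n$ and
$$\kappa_1,\kappa_1'\le(1-\varepsilon)n\le\bigl(1-\tfrac\varepsilon2\bigr)^2n\le\bigl(1-\tfrac\varepsilon2\bigr)|\kappa| .$$
So Lemma 5, with $\varepsilon/2$ in place of $\varepsilon$, applies to each of the $\lfloor m/2\rfloor$ consecutive pairs among the first $m$ removals; the other factors are at most $1$. This gives $q_h\le(1-\frac\varepsilon4)^{\lfloor m/2\rfloor}$. Since $\alpha=\beta+\gamma$, Lemma 2 gives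
$$D_s^{(\alpha)}(\lambda)\le\bigl(\max_hq_h\bigr)^\gamma D_s^{(\beta)}(\lambda)\le C_1s\bigl(1-\tfrac\varepsilon4\bigr)^{\gamma\lfloor m/2\rfloor}.$$
If $s\le\varepsilon n/2$, then $m=s$, and the right side is $\le1$ as soon as $s\ge s_0$ for a suitable $s_0>r+1$. If $s>\varepsilon n/2$, then $m=\lfloor\varepsilon n/2\rfloor$ and $s\le n$, and the right side is $\le1$ as soon as $n\ge n_1$ for a suitable $n_1$. $\square$

## 8. Boxes near the main diagonal

There remain short ribbons in spread shapes, where a single step can expand. The next lemma says that removing $S$ boxes, all of content small compared with $n$, costs a factor smaller than any prescribed exponential $\rho^S$, provided $S$ is large enough.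

**Lemma 8.** For every $\rho\in(0,1)$ there are $\delta\in(0,1)$ and $S_\rho\in\mathbb N$ such that: if $S\ge S_\rho$, $n\ge4S$, $\nu\subset\lambda\vdash n$, $|\lambda/\nu|=S$, and all boxes of $\lambda/\nu$ have $|c|\le\delta n$, then $d_\nu/d_\lambda\le\rho^S$.

*Proof.* **Step 1: a partial order, which decides between two cases.** Put $\theta=\rho/e$. Order the boxes of $\lambda/\nu$ by $(i,j)\le(i',j')$ if and only if $i\le i'$ and $j\le j'$. If two boxes of $\lambda/\nu$ are comparable, the whole rectangle between them lies in $\lambda/\nu$: its boxes are in $\lambda$ because the lower right one is, and outside $\nu$ because the upper left one is. So the standard fillings of $\lambda/\nu$ are exactly the linear extensions of this order. Let $L$ be the maximal number of boxes in a chain. If all chains are short, there are many linear extensions; if there is a long chain, there is a long row or column in $\lambda/\nu$, and Lemma 4 applies.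

**Step 2: the case $L\le\theta S$.** Let $A_k$, $1\le k\le L$, be the set of boxes for which the longest chain ending there has $k$ boxes. If $x<y$, the index of $x$ is smaller than that of $y$. So the $A_k$ are antichains, and listing $A_1,\dots,A_L$ in turn, each in any internal order, gives linear extensions. Using $N!\ge(N/e)^N$, $\sum_k|A_k|=S$, and the convexity of $x\log x$,
$$f^{\lambda/\nu}\ge\prod_k|A_k|!\ge e^{-S}\prod_k|A_k|^{|A_k|}\ge\Bigl(\frac S{eL}\Bigr)^S\ge(e\theta)^{-S}=\rho^{-S}.$$
By F1, $d_\nu/d_\lambda\le1/f^{\lambda/\nu}\le\rho^S$.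

**Step 3: the case $L>\theta S$, where we find a long row.** Let $(i,j)\le(i',j')$ be the ends of a longest chain. A chain between them has at most $(i'-i)+(j'-j)+1$ boxes, so $(i'-i+1)+(j'-j+1)\ge L+1>\theta S$. The statement is invariant under conjugation, so we may assume $j'-j+1\ge\theta S/2$. By Step 1 the boxes $(i,j),\dots,(i,j')$ lie in $\lambda/\nu$, so $m:=\lambda_i-\nu_i\ge\theta S/2$. Let
$$\lambda^{(1)}=(\lambda_1,\dots,\lambda_i,\nu_{i+1},\nu_{i+2},\dots),\qquad\lambda^{(2)}=(\lambda_1,\dots,\lambda_{i-1},\nu_i,\nu_{i+1},\dots).$$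
Both are partitions, and $\nu\subset\lambda^{(2)}\subset\lambda^{(1)}\subset\lambda$, so $d_\nu\le d_{\lambda^{(2)}}$, $d_{\lambda^{(1)}}\le d_\lambda$, and $d_\nu/d_\lambda\le d_{\lambda^{(2)}}/d_{\lambda^{(1)}}$.

**Step 4: stripping that row.** Pass from $\lambda^{(1)}$ to $\lambda^{(2)}$ by removing the last $m$ boxes of row $i$, and apply Lemma 4; its hypothesis is $\lambda_i-m=\nu_i\ge\nu_{i+1}$. We have $n-S\le|\lambda^{(1)}|\le n$. The number $u=\lambda_i-i$ is the content of a box of $\lambda/\nu$, so $u\le\delta n$. For $t\le m-1\le S$ we have $|\lambda^{(1)}|-t\ge n-2S\ge n/2$. Hence for $1\le t\le m-1$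
$$p_t\le\frac{n+t\delta n}{(t+1)\,n/2}\le2\Bigl(\frac1{t+1}+\delta\Bigr),\qquad\text{so}\qquad\frac{d_\nu}{d_\lambda}\le\prod_{t=2}^m2\Bigl(\frac1t+\delta\Bigr).$$

**Step 5: the choice of $\delta$ and $S_\rho$.** Put $\sigma=\rho^{2/\theta}<1$, $\delta=\sigma^2/16$, $t_0=16/\sigma^2$. Factors with $t\ge t_0$ are at most $2(\frac{\sigma^2}{16}+\frac{\sigma^2}{16})=\frac{\sigma^2}4$; the others are at most $2(\frac12+\frac1{16})\le2$. So for $m\ge t_0$ the product is at most a constant depending on $\sigma$ times $(\sigma^2/4)^m$. As $\sigma^2/4<\sigma$, there is $m_0=m_0(\sigma)\ge t_0$ such that the product is $\le\sigma^m$ for $m\ge m_0$. Take $S_\rho=\lceil2m_0/\theta\rceil$. If $S\ge S_\rho$, then $m\ge\theta S/2\ge m_0$. As $S\le2m/\theta$, we get $d_\nu/d_\lambda\le\sigma^m=\rho^{2m/\theta}\le\rho^S$. $\square$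

## 9. A block of short ribbons contracts

**Lemma 9.** There are $B,n_2$, depending only on $r$, with $T(\lambda;w)\le1$ for all spread $\lambda\vdash n\ge n_2$ and all words $w$ of length $B$ with letters in $[r+1,s_0)$.

Here is the mechanism. Since $n$ is huge compared with the number of boxes removed, only boundedly many rows and columns are comparable to $n$ in length. A ribbon at the end of a row of length about $a_in$ costs, in dimension, roughly $a_i^s$, hence $a_i^{s/r}$ in $T$. Since $s/r\ge1+\frac1r$, the sum of these costs over long rows and long columns is strictly below $1$: the fractions sum to at most about $1$, and each is at most about $1-\varepsilon$. All other ribbons lie at small content, where Lemma 8 makes the cost negligible. For example, if $\lambda$ consists of a row of about $n/2$ boxes above a square of about $n/2$ boxes, ribbons come either from the end of the long row or from the square, and the two kinds do not interact. The proof makes this non-interaction exact.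

*Proof.* **Step 1: the constants, fixed in an order that avoids circularity.** Choose successively: $\zeta=\frac\varepsilon{4r}$; $\rho\in(0,1)$ with $C_1s_0\rho^{1/r}\le\zeta$; $\delta,S_\rho$ from Lemma 8; $M=(C_1s_0/\zeta)^{S_\rho}$; $B\ge1$ with
$$(1+s_0B)^{4/(r\delta^2)}\,M\,(1-\zeta)^B\le1;\tag{5}$$
and $\hat S=s_0B$. All of these depend only on $r$. "For $n$ large" means for $n$ above a bound depending only on these constants; in particular $n\ge4\hat S$. The sum of the letters of $w$ is at most $\hat S$.

**Step 2: a gap separating long rows and columns from the rest.** At most $2/\delta$ rows and at most $2/\delta$ columns have length $\ge\delta n/2$. Let $Q=\lfloor4/\delta\rfloor+1$. The $Q$ intervals $[\frac{\delta n}2+(q-1)\hat S,\frac{\delta n}2+q\hat S)$, $1\le q\le Q$, are disjoint and $Q>4/\delta$, so one of them contains no $\lambda_i$ and no $\lambda_j'$. Let $\tau$ be its right end. For $n$ large, $\tau\in[\frac{\delta n}2+\hat S,\delta n]$, and no $\lambda_i,\lambda_j'$ lies in $[\tau-\hat S,\tau)$. Let rows $1,\dots,k$ be those with $\lambda_i\ge\tau$ and columns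 $1,\dots,k'$ those with $\lambda_j'\ge\tau$. Then $k,k'\le n/\tau\le2/\delta$, and all other rows and columns have length $<\tau-\hat S$.

**Step 3: three types of boxes, to show that each ribbon stays in one region.** Consider a $w$-path from $\lambda$ to $\nu$. A box $(i,j)\in\lambda/\nu$ has type R if $i\le k$, type C if $j\le k'$, and type O otherwise.

* Type R implies $j>\nu_i\ge\lambda_i-\hat S\ge\tau-\hat S\ge\delta n/2$. Likewise type C implies $i>\tau-\hat S\ge\delta n/2$.
* For $n$ large, no box has both types R and C, and no R-box is adjacent to a C-box: an R-box has $i\le2/\delta$, and a C-box has $i>\delta n/2>2/\delta+1$.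
* Type O implies $j\le\lambda_i<\delta n$ and $i\le\lambda_j'<\delta n$, so $|c|<\delta n$.
* No R-box is adjacent to an O-box of $\lambda/\nu$: the boxes would be $(k,j)$ and $(k+1,j)$, with $j>\tau-\hat S$ and $j\le\lambda_{k+1}<\tau-\hat S$. By conjugation no C-box is adjacent to an O-box.

So adjacent boxes of $\lambda/\nu$ have the same type. Ribbons are connected, so every ribbon of the path has a single type.

**Step 4: decoupling, to replace one mixed path by three pure ones.** Let $\kappa_b$ be the $b$-th diagram of the path, let $O_b,C_b,R_b$ be the sets of boxes of $\lambda/\kappa_b$ of each type, and put $O=O_B$, $C=C_B$. If $x\in O_b$, then the right and lower neighbors of $x$ that belong to $\lambda$ lie in $\lambda/\kappa_b$, because $\kappa_b$ is a partition, and they have type O by Step 3. So $O_b$ is closed under passing to right and lower neighbors in $\lambda$. The same holds for $C_b$ and $R_b$, hence for unions of such sets. Therefore $\lambda\setminus O_b$, $\lambda\setminus(O\cup C_b)$ and $\lambda\setminus(O\cup C\cup R_b)$ are partitions. As $b$ runs, the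 first sequence changes only at the steps of type O, and then by exactly the ribbon removed there; similarly for the other two. So:

* the O-ribbons in their order form a path from $\lambda$ to $\pi:=\lambda\setminus O$ with all removed boxes in rows $>k$ and columns $>k'$ (an O-path);
* the C-ribbons form a path from $\pi$ to $\kappa:=\pi\setminus C$ with all removed boxes in columns $\le k'$ (a C-path);
* the R-ribbons form a path from $\kappa$ to $\nu$ with all removed boxes in rows $\le k$ (an R-path).

The types of the letters together with these three paths determine the original path, since $\kappa_b=\lambda\setminus(O_b\cup C_b\cup R_b)$. Also $\frac{d_\nu}{d_\lambda}=\frac{d_\pi}{d_\lambda}\cdot\frac{d_\kappa}{d_\pi}\cdot\frac{d_\nu}{d_\kappa}$. So $T(\lambda;w)$ is at most the sum, over assignments of types to the letters, of the iterated sums over O-paths, then C-paths, then R-paths, each term being the product of the $\alpha$-th powers of these ratios. It suffices to bound each inner sum uniformly in its starting shape.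

What are the starting shapes? An O-path removes nothing from columns $\le k'$, so $\pi_j'=\lambda_j'$ for $j\le k'$. Each box removed by a C-path lies in a row $i>\lambda_j'-\hat S\ge\tau-\hat S\ge\delta n/2>k$. Hence neither O-paths nor C-paths touch the first $k$ rows, and $\kappa_i=\lambda_i$ for $i\le k$. Moreover $\kappa_j\le\lambda_j<\tau-\hat S$ for $j>k$, and $\pi'_j\le\lambda_j'<\tau-\hat S$ for $j>k'$. All shapes that occur have between $n-\hat S$ and $n$ boxes.

**Step 5: R-paths, bounded with the $\xi$-number formula.** Let $\ell=\ell(\kappa)$; then $\ell\ge k$, because the first $k$ rows of $\kappa$ are nonempty. Put $\xi_i=\kappa_i+\ell-i$, $1\le i\le\ell$. By F3, each move of an R-path takes a number of rank $\le k$ to a rank $\le k$. Label the first $k$ numbers by $1,\dots,k$. The labeled numbers always occupy the top $k$ ranks, the numbers $\xi_j$ with $j>k$ never move, and the path is determined by the sequence of labels of the moved numbers. Let $S_i$ be the total displacement of label $i$, and $S_R=\sum_iS_i$. Then $\xi_i-S_i>\xi_j$ for $i\le k<j$. Applying F2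 to $\nu$ and $\kappa$ with $\ell$ numbers each, and telescoping $\xi_i!/(\xi_i-S_i)!$ and $(\xi_i-S_i-\xi_j)/(\xi_i-\xi_j)$ in steps of $1$,
$$\frac{d_\nu}{d_\kappa}=\frac{|\nu|!}{|\kappa|!}\prod_{i\le k}\prod_{t=0}^{S_i-1}\Bigl[(\xi_i-t)\prod_{j>k}\frac{\xi_i-t-1-\xi_j}{\xi_i-t-\xi_j}\Bigr]\cdot\prod_{i<i'\le k}\frac{|\xi_i-S_i-\xi_{i'}+S_{i'}|}{\xi_i-\xi_{i'}} .$$
The absolute values are there because labeled numbers may have changed their order. We bound the three pieces.

The last product has at most $k^2/2$ factors, each at most $1+\hat S$, because $|S_i-S_{i'}|\le\hat S$ and $\xi_i-\xi_{i'}\ge1$.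

In the bracket put $x=\xi_i-t$ with $0\le t\le S_i-1$. Then $x-1\ge\xi_i-S_i>\xi_j$, so all its factors are positive. The function $\frac{x-1-y}{x-y}=1-\frac1{x-y}$ decreases in $y<x$, and $\xi_j\ge\ell-j$. So, with $m=\ell-j$ running from $0$ to $\ell-k-1$, the bracket is at most
$$x\prod_{m=0}^{\ell-k-1}\frac{x-m-1}{x-m}=x-\ell+k\le\xi_i-\ell+k=\kappa_i-i+k\le\lambda_i+k .$$

Finally $|\kappa|!/|\nu|!$ is a product of $S_R$ integers exceeding $n-\hat S$, so $|\nu|!/|\kappa|!\le(n-\hat S)^{-S_R}$. Altogether, with $a_i=\frac{\lambda_i+k}{n-\hat S}$,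
$$\frac{d_\nu}{d_\kappa}\le(1+\hat S)^{k^2/2}\prod_{i\le k}a_i^{S_i}.$$
Since $S_i$ is the sum of the letters assigned to label $i$, summing over all label sequences factorizes over the letters:
$$\sum_{\text{R-paths}}\Bigl(\frac{d_\nu}{d_\kappa}\Bigr)^{1/r}\le(1+\hat S)^{k^2/(2r)}\prod_{\text{R-letters }s}\ \sum_{i\le k}a_i^{s/r}.$$

**Step 6: C-paths, by conjugation.** The first $k'$ columns of $\pi$ are those of $\lambda$, and all removed boxes lie in these columns. So the argument of Step 5 applies to the conjugate shapes and gives the same bound with $b_j=\frac{\lambda_j'+k'}{n-\hat S}$ ($j\le k'$) and $k'$ in place of $a_i$ and $k$.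

**Step 7: the long rows and columns together cost less than $1$ per letter.** Since $\lambda$ is spread and $k,k'\le2/\delta$, for $n$ large all $a_i,b_j$ are $<1$. As $s\ge r+1$, the factor of an R-letter is at most $\sum_ia_i^{1+1/r}$, and that of a C-letter at most $\sum_jb_j^{1+1/r}$. The first $k$ rows and the first $k'$ columns have at most $kk'$ boxes in common, so
$$A:=\sum_ia_i^{1+1/r}+\sum_jb_j^{1+1/r}\le\max(a_i,b_j)^{1/r}\Bigl(\sum_ia_i+\sum_jb_j\Bigr)\le\Bigl(\frac{(1-\varepsilon)n+2/\delta}{n-\hat S}\Bigr)^{1/r}\cdot\frac{n+kk'+k^2+k'^2}{n-\hat S}.$$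
(If $k=k'=0$, then $A=0$.) As $k,k'\le2/\delta$, the right side is bounded, uniformly in $\lambda$, by a quantity tending to $(1-\varepsilon)^{1/r}\le1-\frac\varepsilon r=1-4\zeta$. So $A\le1-2\zeta$ for $n$ large.

**Step 8: O-paths, bounded with Lemma 8 and the slack $\gamma$.** Let there be $m$ O-letters, with sum $S_O\ge(r+1)m$, and let $q=d_\pi/d_\lambda$. Lemma 2, iterated with exponent $\beta$, gives $\sum q^\beta\le(C_1s_0)^m$, so
$$\sum_{\text{O-paths}}q^\alpha\le(\max q)^\gamma\sum_{\text{O-paths}}q^\beta\le(\max q)^\gamma(C_1s_0)^m .$$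
If $m\ge S_\rho$, then Lemma 8 applies to $\lambda/\pi$: its boxes have $|c|<\delta n$, its size is $S_O\ge S_\rho$, and $n\ge4\hat S\ge4S_O$. It gives
$$(\max q)^\gamma\le\rho^{\gamma S_O}\le\rho^{\gamma(r+1)m}=\rho^{m/r},$$
so the sum is at most $(C_1s_0\rho^{1/r})^m\le\zeta^m$. If $m<S_\rho$, then $\max q\le1$ and the sum is at most $(C_1s_0)^m=(C_1s_0/\zeta)^m\zeta^m\le M\zeta^m$, because $C_1s_0/\zeta\ge1$. In all cases it is at most $M\zeta^m$.

**Step 9: summing over the assignments of types.** Each letter contributes at most $\zeta$ if it has type O, and at most $A$ over the types R and C together. Also $(k^2+k'^2)/(2r)\le4/(r\delta^2)$. By (5),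
$$T(\lambda;w)\le(1+\hat S)^{4/(r\delta^2)}M(A+\zeta)^B\le(1+s_0B)^{4/(r\delta^2)}M(1-\zeta)^B\le1 .\qquad\square$$

## 10. Induction on the number of ribbons

We now assemble the three contraction statements into Proposition 4. Put $N=\max(n_1,n_2,1)$, taken to be an integer, and $K=N^N(C_1s_0)^B$. We show $T(\lambda;w)\le K$ for all $\lambda$ and all decreasing words $w=(s_1\ge\dots\ge s_b)$ with letters $\ge r+1$, by induction on $b$. For $b=0$ we have $T=1\le K$. Let $b\ge1$.

**Small shapes: $|\lambda|<N$.** By F4 there are at most $|\lambda|$ ribbons per step, and there are at most $|\lambda|$ steps in any path. So there are at most $N^N$ paths, each contributing at most $1$, and $T\le N^N\le K$.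

**Single-step contraction: $|\lambda|\ge N$, and $\lambda$ is not spread or $s_1\ge s_0$.** By Lemma 6 if $\lambda$ is not spread, and by Lemma 7 if it is, $D_{s_1}^{(\alpha)}(\lambda)\le1$. By (1), $T(\lambda;w)\le\max_hT(\lambda\setminus h;s_2,\dots,s_b)\le K$ by the induction hypothesis; if there is no ribbon, then $T=0$.

**Block contraction: $|\lambda|\ge N$, $\lambda$ is spread and $s_1<s_0$.** Since $w$ is decreasing, all its letters lie in $[r+1,s_0)$. If $b<B$, Lemma 2 iterated gives $T\le(C_1s_0)^b\le K$. If $b\ge B$, split every path after $B$ steps. The induction hypothesis bounds the sum over the continuations by $K$, and Lemma 9 bounds the sum over the first $B$ steps by $1$: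
$$T(\lambda;w)\le T(\lambda;s_1,\dots,s_B)\cdot K\le K .$$

This proves Proposition 4. By Section 4 it proves Theorem 1, and the case $r=2$ is the conjecture.

## 11. Sharpness on rectangles, and parts divisible by $r$

**All $r$-ribbon paths have the same sign.** This fact serves both remaining proofs. Consider the $r$-ribbon paths from a given $\lambda\vdash n$ to $\emptyset$, where $r\mid n$, with a fixed number of $\xi$-numbers, and label these numbers. By F3 the sign of a ribbon is $(-1)$ to the number of $\xi$-numbers jumped over. So the sign of a path is the sign of the permutation that takes the initial order of the labels to their final order. Each move goes down by $r$ to an unoccupied position, so numbers in the same residue class mod $r$ keep their relative order. The set of final positions is the same for all paths, so the final position of each label, and hence the permutation, does not depend on the path. Therefore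
$$|\chi_\lambda([r^{n/r}])|=\text{the number of }r\text{-ribbon paths from }\lambda\text{ to }\emptyset.\tag{6}$$

**Proof of Theorem 2.** Let $L=n/r$, so $r\mid L$ and $\lambda=(L^r)$. With $\ell=r$ the $\xi$-numbers are $L,L+1,\dots,L+r-1$, one in each residue class mod $r$. A path of $r$-ribbons down to $\emptyset$ leads to $0,1,\dots,r-1$, so it moves each number down by $r$ exactly $L/r$ times. Every interleaving is allowed, since numbers in different classes never collide. By (6) and Stirling,
$$|\chi_\lambda([r^L])|=\frac{L!}{((L/r)!)^r}\sim C\,r^L\,L^{-(r-1)/2}.$$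
By F2, $d_\lambda=(rL)!\prod_{i=0}^{r-1}\frac{i!}{(L+i)!}$. Here $\prod_i(L+i)!\sim(L!)^rL^{r(r-1)/2}$, so Stirling gives
$$d_\lambda\sim C'\,r^{rL}\,L^{\frac12-\frac r2-\frac{r(r-1)}2}=C'\,r^{rL}L^{(1-r^2)/2},\qquad d_\lambda^{1/r}\sim C''\,r^L\,L^{\frac12(\frac1r-r)}.$$
The quotient $|\chi_\lambda([r^L])|/d_\lambda^{1/r}$ is asymptotic to a positive constant times $L^{\frac12(1-r)-\frac12(\frac1r-r)}=L^{\frac12(1-\frac1r)}$, and $L=n/r$. This is the claim, with some $C_r>0$. For $r=2$ it shows that the exponent $1/4$ in the conjecture cannot be lowered. It is the computation with which we began, where $C_2=(2/\pi)^{1/4}$. $\square$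

**Proof of Proposition 3.** The idea is to refine each long ribbon into $r$-ribbons. Removing an $rm$-ribbon replaces a $\xi$-number $x$ by an unoccupied $x-rm$. Let $z_1>\dots>z_p$ be the occupied positions congruent to $x$ mod $r$ strictly between $x-rm$ and $x$. Move $z_p$ down to $x-rm$, then $z_{p-1}$ down to $z_p$, and so on, and finally $x$ down to $z_1$, all in steps of $r$ through empty positions. (If $p=0$, move $x$ down to $x-rm$.) This realizes the same change of the set of $\xi$-numbers, and the total displacement is $rm$, so it consists of exactly $m$ removals of $r$-ribbons.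

So every ribbon path of type $\mu$ from $\lambda$ to $\emptyset$, with the parts of $\mu$ in a fixed order, refines to a path of type $r^{n/r}$. The refinement map is injective, since the original path is recovered from the diagrams at prescribed times. By F6, $|\chi_\lambda([\mu])|$ is at most the number of ribbon paths of type $\mu$, hence at most the number of $r$-ribbon paths from $\lambda$ to $\emptyset$, which by (6) equals $|\chi_\lambda([r^{n/r}])|$. The second inequality of the proposition is (FL) with $a=n/r$. $\square$
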